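\title{Primality of regular languages under shuffle is undecidable}

\begin{abstract}
A language other than $\{\lambda\}$ is prime with respect to a product of languages if it cannot be written as a product of two languages different from $\{\lambda\}$. For catenation, primality of regular languages is decidable. We show that for the shuffle product it is undecidable, and more precisely $\Pi^0_2$-complete; hardness holds over a fixed alphabet of eleven letters. We also construct a regular language that is not prime with respect to shuffle, although in each of its nontrivial decompositions both factors are nonrecursive. The proofs build regular languages whose nontrivial decompositions are governed by the connected components of an infinite graph whose edges are steps of a computation.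
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $\lambda$ the empty word. The \emph{shuffle} $u\mathbin{\sqcup\!\sqcup}v$ of two words $u,v\in\Sigma^*$ is the set of all words $u_1v_1u_2v_2\cdots u_nv_n$ with $n\ge1$, $u_i,v_i\in\Sigma^*$, $u=u_1\cdots u_n$ and $v=v_1\cdots v_n$. For instance, $ab\mathbin{\sqcup\!\sqcup}c=\{abc,acb,cab\}$. The shuffle of two languages is
\[
L_1\mathbin{\sqcup\!\sqcup}L_2=\bigcup_{u\in L_1,\ v\in L_2}u\mathbin{\sqcup\!\sqcup}v .
\]
Like catenation, shuffle is a product of languages with unit $\{\lambda\}$, and for either product one can ask which languages factor. A \emph{decomposition} of $L$ is an equality $L=L_1L_2$ (for catenation) or $L=L_1\mathbin{\sqcup\!\sqcup}L_2$ (for shuffle), where $L_1,L_2$ are arbitrary languages, not assumed to be regular or even recursively enumerable. It is \emph{trivial} if $L_1=\{\lambda\}$ or $L_2=\{\lambda\}$. A language $L\ne\{\lambda\}$ is \emph{prime} if all its decompositions are trivial. The empty language is not prime, since it is the product of two empty languages.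

The two notions of primality differ already for words of length two. The language $\{ab\}=\{a\}\{b\}$ is prime for shuffle: the factors of a nontrivial decomposition would contain letters $x,y$ with $xy=yx=ab$. The language $\{ab,ba\}=\{a\}\mathbin{\sqcup\!\sqcup}\{b\}$ is prime for catenation: the factors of a nontrivial decomposition would consist of letters and both contain $a$, so that $aa$ would be in the product.

For catenation it is a known result that primality of regular languages is decidable, and the reason is short. Let $R\neq\emptyset$ be regular with minimal deterministic automaton $(Q,\Sigma,\delta,q_0,Q_F)$, and for nonempty $P\subseteq Q$ put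
\[
R_1^P=\{w:\delta(q_0,w)\in P\},\qquad R_2^P=\bigcap_{q\in P}\{w:\delta(q,w)\in Q_F\},
\]
so that $R_1^PR_2^P\subseteq R$. Given a decomposition $R=L_1L_2$, take $P=\{\delta(q_0,u):u\in L_1\}$. Then $L_1\subseteq R_1^P$ and $L_2\subseteq R_2^P$, hence $R=R_1^PR_2^P$: every decomposition is included, factor by factor, in one of finitely many decompositions into regular languages. The larger decomposition is nontrivial if the smaller one is, because both $L_i$ then contain a nonempty word. So it suffices to test all subsets $P$.

The problem posed in \cite{problem} asks whether decidability survives when catenation is replaced by shuffle: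
\begin{quote}
Is there an algorithm that, given a regular language $R$, decides whether $R$ is prime with respect to shuffle?
\end{quote}
The simplest cases suggest a positive answer. Over a one-letter alphabet shuffle coincides with catenation. If $R$ is finite and nonempty, then both factors consist of subsequences of words of $R$, and there are finitely many candidates. The argument for catenation, however, rests on the fact that a word $u\in L_1$ interacts with the automaton only through the state $\delta(q_0,u)$. In a shuffle, the automaton reads $u$ and $v$ in alternating pieces, and the number of pieces is unbounded. It can therefore compare $u$ with $v$ letter by letter, for instance to check that $v$ encodes the successor of a configuration encoded by $u$. This is enough to make the problem undecidable. From now on, \emph{decomposition} and \emph{prime} refer to shuffle.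

\begin{theorem}\label{thm:undec}
There is no algorithm which, given a regular language $R$, decides whether $R$ is prime with respect to shuffle.
\end{theorem}

\begin{theorem}\label{thm:complete}
The set of (automata of) regular languages that are prime with respect to shuffle is $\Pi^0_2$-complete. It is $\Pi^0_2$-hard already for languages over a fixed alphabet of $11$ letters.
\end{theorem}

In particular, neither primality nor non-primality is semi-decidable, even over that alphabet. We do not treat alphabets with $2,\dots,10$ letters. The reduction to regular factors fails as well, and in a strong form.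

\begin{theorem}\label{thm:nonrec}
There is a regular language $R$ that is not prime with respect to shuffle, but in every nontrivial decomposition $R=L_1\mathbin{\sqcup\!\sqcup}L_2$ neither $L_1$ nor $L_2$ is recursive.
\end{theorem}

Theorem~\ref{thm:complete} implies Theorem~\ref{thm:undec}, but the latter has a much shorter direct proof, which exhibits the method. Section~\ref{sec:graph} attaches to a graph with two distinguished vertices a regular language that is prime exactly when the two vertices are connected. Feeding in the word problem for Thue systems gives Theorem~\ref{thm:undec} (Section~\ref{sec:thue}), and feeding in a machine that separates two recursively inseparable sets gives Theorem~\ref{thm:nonrec} (Section~\ref{sec:counter}). Sections~\ref{sec:upper} and~\ref{sec:lower} prove the upper and the lower bound in Theorem~\ref{thm:complete}; the lower bound needs a second construction.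

\section{Conventions}\label{sec:prelim}

We write $|w|$ for the length of $w$ and $|w|_x$ for the number of occurrences of the letter $x$ in $w$, and we often write $u$ for the language $\{u\}$. Unwinding the definition, $w\in u\mathbin{\sqcup\!\sqcup}v$ if and only if the positions of $w$ can be split into two sets, the first spelling $u$ and the second spelling $v$ when read from left to right. The following facts are immediate from this description and will be used freely. Shuffle is commutative. The set $u\mathbin{\sqcup\!\sqcup}v$ is finite, it contains $uv$ and $vu$, and $|w|_x=|u|_x+|v|_x$ for each of its words $w$ and each letter $x$. If $\pi$ erases all letters from some fixed set, then $w\in u\mathbin{\sqcup\!\sqcup}v$ implies $\pi(w)\in\pi(u)\mathbin{\sqcup\!\sqcup}\pi(v)$. Finally, $w\in u\mathbin{\sqcup\!\sqcup}v$ for some $v$ if and only if $u$ is a subsequence of $w$.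

If $R=L_1\mathbin{\sqcup\!\sqcup}L_2$ and $R\ne\emptyset$, then both factors are nonempty, so the decomposition is nontrivial exactly when each factor contains a nonempty word. The next observation will fix the shape of the factors in both constructions.

\begin{lemma}\label{lem:count}
Let $R=L_1\mathbin{\sqcup\!\sqcup}L_2\neq\emptyset$, let $B\subseteq\Sigma$, and suppose that every word of $R$ contains exactly $n$ occurrences of letters of $B$. Then there are $n_1,n_2\ge0$ with $n_1+n_2=n$ such that every word of $L_i$ contains exactly $n_i$ occurrences of letters of $B$.
\end{lemma}

\begin{proof}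
For all $u\in L_1$ and $v\in L_2$ the word $uv$ is in $R$, so the numbers of occurrences in $u$ and in $v$ add up to $n$. Fix $v$ and vary $u$, then fix $u$ and vary $v$.
\end{proof}

Regular languages are given by finite automata or regular expressions. They are effectively closed under Boolean operations, catenation, star and homomorphic images, and also under shuffle: run both automata side by side and let each input letter advance one of them, chosen nondeterministically. All regular languages below are obtained effectively from the data by these operations.

A set $S$ of finite objects is $\Sigma^0_1$ (recursively enumerable, r.e.) if $x\in S\iff\exists y\,\theta(x,y)$ for a decidable relation $\theta$; it is $\Sigma^0_2$ if $x\in S\iff\exists y\,\forall z\,\theta(x,y,z)$ for a decidable $\theta$. The classes $\Pi^0_1$ and $\Pi^0_2$ consist of the complements. A set $S$ is $\Pi^0_2$-hard if for every $\Pi^0_2$ set $S'$ there is a computable map $\varphi$ with $x\in S'\iff\varphi(x)\in S$, and $\Pi^0_2$-complete if it is moreover $\Pi^0_2$. A $\Pi^0_2$-hard set is not $\Sigma^0_2$, and hence neither r.e.\ nor co-r.e.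

\section{A language that is prime when two vertices are connected}\label{sec:graph}

We want a regular language $R$ whose nontrivial decompositions behave like colorings of a graph with two colors, the color of a vertex being the factor to which it belongs. Three things must be enforced: every vertex gets a color, the two ends of an edge do not get different colors, and two given vertices $s$ and $t$ do get different colors. Such a coloring exists exactly when $s$ and $t$ lie in different components.

Let $\Gamma$ be a finite alphabet, $\#\notin\Gamma$ a further letter, $\Pi\subseteq\Gamma$ a set of letters called \emph{marks}, and $s\ne t$ two marks. The \emph{degree} $\deg w$ of a word is the number of occurrences of marks in it; degrees add under shuffle. Vertices will be words of degree $1$, so the degree of a word counts how many vertices could have been shuffled to produce it. The data are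
\begin{itemize}
\item a regular set $V\subseteq\Gamma^*$ of words of degree $1$ with $s,t\in V$,
\item a regular set $E\subseteq\Gamma^*$ of words of degree $2$ with $st,ts\in E$.
\end{itemize}
The words of $E$ are thought of as forbidden. Let $G$ be the undirected graph on $V$ in which $x$ and $y$ are adjacent, written $x-y$, if $\{x,y\}\ne\{s,t\}$ and $(x\mathbin{\sqcup\!\sqcup}y)\cap E\neq\emptyset$. Put
\begin{align*}
X&=\{\lambda\}\cup V\cup\{w\in\Gamma^*:\deg w=2,\ w\notin E\}\cup\{w\in\Gamma^*:\deg w\ge3\},\\
R&=\{\#x\#y:\ x,y\in\Gamma^*,\ xy\in X\}\ \cup\ \{\#s\#t,\ \#t\#s,\ \#\#st,\ \#\#ts\}.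
\end{align*}
The first part of $R$ equals $\#X\mathbin{\sqcup\!\sqcup}\#$, so $R$ is regular, and the four \emph{exceptional} words form the set $\#s\mathbin{\sqcup\!\sqcup}\#t$. The first part alone always has a nontrivial decomposition. The exceptional words are there to spoil it: they can be produced by $\#s$ and $\#t$ in different factors, but not by $\#st$ and $\#$, because $\#st\#\notin R$.

\begin{example}\label{ex:three}
Let $\Gamma=\Pi=V=\{s,t,c\}$, so that degree is length, and let $E=\{st,ts,sc,ct\}$. Then $G$ is the path $s-c-t$, and $X=\Gamma^*\setminus E$. Try to write $R=\#M_1\mathbin{\sqcup\!\sqcup}\#M_2$ with $M_i\subseteq\Gamma^*$. From $\#\#\in R$ we get $\lambda\in M_1\cap M_2$. As $\#st\#\notin R$, the word $st$ lies in neither $M_i$, so $\#s\#t\in R$ forces $s$ and $t$ into different factors, say $s\in M_1$ and $t\in M_2$. As $\#c\#\in R$, the vertex $c$ lies in $M_1$ or in $M_2$. If $c\in M_2$, then $\#\#sc\in R$; if $c\in M_1$, then $\#\#ct\in R$. Both are false, so no such decomposition exists.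

Now remove the edge $c-t$ by taking $E=\{st,ts,sc\}$, and let $M_2=\{\lambda,t\}$ and $M_1=X\setminus\{t\}$. Shuffling $\#t$ with $\#s$ gives the exceptional words. Shuffling $t$ with any other word of $M_1$ gives $t$, $ct$, $tc$ or a word of length at least $3$, all of which lie in $X$. Each word $\#x\#y$ with $xy\in X$ lies in $\#xy\mathbin{\sqcup\!\sqcup}\#$. Hence $R=\#M_1\mathbin{\sqcup\!\sqcup}\#M_2$.
\end{example}

The example shows why $X$ contains all words of degree at least $3$: the factor $M_1$ takes in words of degree $2$, these get shuffled with vertices of $M_2$, and no constraint should arise from that. The general case follows the same lines. We shall use that $\lambda$ is the only word of degree $0$ in $X$, that $X\cap E=\emptyset$, and that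
\begin{equation}\label{eq:O}
\deg x=\deg y=1\ \text{ and }\ (x\mathbin{\sqcup\!\sqcup}y)\cap\{st,ts\}\ne\emptyset\quad\Longrightarrow\quad\{x,y\}=\{s,t\},
\end{equation}
which holds because $x$ and $y$ are nonempty of total length $2$.

\begin{proposition}\label{prop:A}
\begin{enumerate}
\item[(a)] If $s$ and $t$ lie in different components of $G$, then $R$ is not prime.
\item[(b)] Let $R=L_1\mathbin{\sqcup\!\sqcup}L_2$ be a nontrivial decomposition. Then, possibly after interchanging the factors, $L_i=\#M_i$ with $M_i\subseteq X$, $s\in M_1$, $t\in M_2$, $V\subseteq M_1\cup M_2$, and there is no edge $x-y$ with $x\in M_1$, $y\in M_2$. Consequently every vertex $\ne s$ of the component of $s$ lies in $M_1\setminus M_2$, and every vertex $\ne t$ of the component of $t$ lies in $M_2\setminus M_1$.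
\item[(c)] $R$ is prime if and only if $s$ and $t$ lie in the same component of $G$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $C$ be the component of $t$, and put $M_2=\{\lambda\}\cup C$ and $M_1=X\setminus C$. Then $\lambda,s\in M_1$, $\lambda,t\in M_2$ and $M_1\cup M_2=X$. We show $R=\#M_1\mathbin{\sqcup\!\sqcup}\#M_2$; this decomposition is nontrivial because all words of both factors contain $\#$.

If $xy\in X$, then $xy$ lies in one of the $M_i$ and $\lambda$ lies in the other, and $\#x\#y\in\#xy\mathbin{\sqcup\!\sqcup}\#$. The exceptional words lie in $\#s\mathbin{\sqcup\!\sqcup}\#t$. This proves the inclusion $\subseteq$.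

Conversely, let $f\in\#x\mathbin{\sqcup\!\sqcup}\#y$ with $x\in M_1$, $y\in M_2$. Then $f=\#f_1\#f_2$ with $f_1f_2\in x\mathbin{\sqcup\!\sqcup}y$. If $\{x,y\}=\{s,t\}$, then $f$ is exceptional. Otherwise we show $f_1f_2\in X$. If $x$ or $y$ is empty, then $f_1f_2$ is the other one, which is in $X$. If both are nonempty, then $y\in C$ has degree $1$ and $\deg x\ge1$. For $\deg x\ge2$ we have $\deg f_1f_2\ge3$, so $f_1f_2\in X$. For $\deg x=1$ we have $x\in V\setminus C$ and $\deg f_1f_2=2$; if $f_1f_2$ were in $E$, then $x-y$ would be an edge and $x$ would be in $C$. So $f_1f_2\notin E$, that is, $f_1f_2\in X$.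

(b) Every word of $R$ begins with $\#$ and contains exactly two letters $\#$. By Lemma~\ref{lem:count} there are $n_1+n_2=2$ such that every word of $L_i$ contains $n_i$ letters $\#$. Take any nonempty $u\in L_1$ and $v\in L_2$. Since $uv,vu\in R$, both $u$ and $v$ begin with $\#$. Hence $n_1=n_2=1$, neither factor contains $\lambda$, and $L_i=\#M_i$ with $M_i\subseteq\Gamma^*$. The remaining claims come from testing five kinds of words.

\emph{The word $\#\#$.} It is in $R$ because $\lambda\in X$, and it can only come from $\#\mathbin{\sqcup\!\sqcup}\#$. So $\lambda\in M_1\cap M_2$.

\emph{The words $\#x\#$ with $x\in M_i$.} Such a word lies in $\#x\mathbin{\sqcup\!\sqcup}\#\subseteq R$. Exceptional words do not end in $\#$, so $\#x\#$ belongs to the first part of $R$, and $x\in X$. Thus $M_i\subseteq X$.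

\emph{The words $\#x\#$ with $x\in V$.} Such a word is in $R$, so after erasing $\#$ we get $x\in x'\mathbin{\sqcup\!\sqcup}x''$ with $x'\in M_1$, $x''\in M_2$. One of $x',x''$ has degree $0$ and lies in $X$, so it is $\lambda$ and the other is $x$. Thus $V\subseteq M_1\cup M_2$.

\emph{The word $\#s\#t$.} It gives $st\in x\mathbin{\sqcup\!\sqcup}y$ with $x\in M_1$, $y\in M_2$. If one of $x,y$ had degree $0$, it would be $\lambda$ and the other would be $st$, which is in $E$ and hence not in $X$. So both have degree $1$, and $\{x,y\}=\{s,t\}$ by \eqref{eq:O}. Interchanging the factors if necessary, $s\in M_1$ and $t\in M_2$.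

\emph{The words $\#\#w$ with $w\in E$.} Suppose $x-y$ is an edge with $x\in M_1$, $y\in M_2$, and take $w\in(x\mathbin{\sqcup\!\sqcup}y)\cap E$. Then $\#\#w\in\#x\mathbin{\sqcup\!\sqcup}\#y\subseteq R$. As $w\notin X$, the word $\#\#w$ is exceptional, so $w\in\{st,ts\}$ and $\{x,y\}=\{s,t\}$ by \eqref{eq:O}. This pair is not an edge, a contradiction.

For the last sentence of (b), let $x\in M_1$ be a vertex and $x-y$. Then $y\notin M_2$, so $y\in M_1\setminus M_2$. By induction along a path starting at $s\in M_1$, every vertex after the first lies in $M_1\setminus M_2$. The same argument with the indices exchanged applies to $t$.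

(c) One direction is (a). If $s$ and $t$ lie in the same component, a nontrivial decomposition would give both $t\in M_2$ and $t\in M_1\setminus M_2$ by (b). So there is none, and $R\neq\{\lambda\}$ is prime.
\end{proof}

\section{The word problem and Theorem~\ref{thm:undec}}\label{sec:thue}

It remains to present, by regular sets $V$ and $E$, a graph in which connectivity is undecidable. A \emph{Thue system} is given by a finite alphabet $\Delta$ and a finite set $\rho\subseteq\Delta^*\times\Delta^*$ of rules. Write $u\leftrightarrow v$ if $u=xly$ and $v=xry$ for some $x,y\in\Delta^*$ and some $(l,r)\in\rho\cup\rho^{-1}$, and let $\sim$ be the reflexive transitive closure of the symmetric relation $\leftrightarrow$. By the theorem of Post~\cite{post} and Markov~\cite{markov}, it is undecidable, given $\Delta$, $\rho$ and $\alpha,\beta\in\Delta^*$, whether $\alpha\sim\beta$.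

The relation $u\leftrightarrow v$ can be checked by an automaton that reads $u$ and $v$ in parallel. One difficulty is that a forbidden word lies in the shuffles of many pairs of words, each of which would become an edge. To make a forbidden word determine its pair, we keep two copies of every word of $\Delta^*$, over disjoint alphabets, and join only words from different copies.

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Given $\Delta,\rho,\alpha,\beta$, let $\bar\Delta=\{\bar a:a\in\Delta\}$ be a disjoint copy of $\Delta$ and let $\bar u$ denote the copy of $u\in\Delta^*$. Take four new letters as marks, $\Pi=\{p,\bar p,s,t\}$, and let $\Gamma=\Delta\cup\bar\Delta\cup\Pi$. With $I=\{a\bar a:a\in\Delta\}$ put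
\begin{align*}
V&=\{s,t\}\cup p\Delta^*\cup\bar p\bar\Delta^*,\\
E&=\{st,\ ts,\ s\bar p\bar\alpha,\ t\bar p\bar\beta\}\ \cup\ p\bar pI^*\ \cup\bigcup_{(l,r)\in\rho\cup\rho^{-1}}p\bar p\,I^*\,l\bar r\,I^* .
\end{align*}
These are regular sets of words of degree $1$ and $2$. We claim that the edges of $G$ are exactly
\[
s-\bar p\bar\alpha,\qquad t-\bar p\bar\beta,\qquad pu-\bar p\bar v\ \text{ for } u=v \text{ or } u\leftrightarrow v .
\]
For example, the rule $(ab,b)$ gives $baba\leftrightarrow bba$, and the forbidden word $p\bar p\,b\bar b\,ab\bar b\,a\bar a$ lies in $pbaba\mathbin{\sqcup\!\sqcup}\bar p\bar b\bar b\bar a$.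

Let $x,y\in V$ with $\{x,y\}\ne\{s,t\}$ and $w\in(x\mathbin{\sqcup\!\sqcup}y)\cap E$. By \eqref{eq:O}, $w\notin\{st,ts\}$. Each of $x,y$ contains exactly one of the two marks of $w$. If $w=s\bar p\bar\alpha$, then the vertex containing $s$ is $s$ itself, this being the only word of $V$ that contains $s$, and the other vertex is what remains, namely $\bar p\bar\alpha$. In the same way $w=t\bar p\bar\beta$ gives the pair $t,\bar p\bar\beta$. If $w$ begins with $p\bar p$, then one vertex is in $p\Delta^*$ and the other in $\bar p\bar\Delta^*$, so they are obtained from $w$ by erasing the barred and the unbarred letters, respectively. For $w\in p\bar pI^*$ this gives $pu$ and $\bar p\bar u$, and for $w\in p\bar pI^*l\bar rI^*$ it gives $pu$ and $\bar p\bar v$ with $u=xly$, $v=xry$ for some $x,y\in\Delta^*$. Conversely, each listed pair arises in this way from a word of $E$, which lies in the shuffle of the pair. This proves the claim.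

If $\alpha=u_0\leftrightarrow u_1\leftrightarrow\dots\leftrightarrow u_k=\beta$, then
\[
s-\bar p\bar u_0-pu_1-\bar p\bar u_1-pu_2-\dots-pu_k-\bar p\bar u_k-t
\]
is a path in $G$. Conversely, label the vertices $s$, $t$, $pu$, $\bar p\bar v$ by the words $\alpha$, $\beta$, $u$, $v$. Adjacent vertices have $\sim$-equivalent labels, so a path from $s$ to $t$ yields $\alpha\sim\beta$. By Proposition~\ref{prop:A}(c), the language $R$, which is constructed effectively from $\Delta,\rho,\alpha,\beta$, is prime if and only if $\alpha\sim\beta$. An algorithm for primality would therefore solve the word problem.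
\end{proof}

\section{Counter systems and Theorem~\ref{thm:nonrec}}\label{sec:counter}

The remaining two theorems use graphs whose edges are steps of a deterministic machine. We set up one coding that serves both.

A \emph{counter system} consists of a finite set $Q$ of states, a subset $Q_{\mathrm{halt}}$ of halting states, a number $m\ge1$ of counters, and a finite table. A \emph{configuration} is a pair $(q,v)\in Q\times\mathbb N^m$; it is \emph{halting} if $q\in Q_{\mathrm{halt}}$. For each $q\notin Q_{\mathrm{halt}}$ and each $J\subseteq\{1,\dots,m\}$ the table lists a state $q'$ and, for each $i$, an assignment of the form $v'_i=0$ or $v'_i=v_j+\varepsilon$ with $\varepsilon\in\{-1,0,1\}$, where $\varepsilon=-1$ is allowed only if $j\notin J$. The successor of a non-halting configuration $(q,v)$ is $\sigma(q,v)=(q',v')$, computed from the entry for $q$ and $J=\{j:v_j=0\}$. The \emph{orbit} of a configuration is obtained by iterating $\sigma$; it \emph{halts} if it reaches a halting configuration.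

A \emph{register machine} is the special case in which every non-halting state carries one instruction, either ``increment $r_i$ and go to $q'$'' or ``if $r_i=0$ go to $q'$, else decrement $r_i$ and go to $q''$'', where $r_1,r_2,\dots$ denote the counters, now called registers. It has an initial state $q_0$, and input $n$ means the configuration $(q_0,(n,0,\dots,0))$. We use the standard fact that every partial computable function on $\mathbb N$ is computed by a register machine that can be found effectively from a program for the function.

Counters are written in unary on parallel tracks. Let $B=\{0,1\}^m$ be the set of \emph{columns} and $\Omega=Q\cup B$ (a disjoint union). For a word $\alpha=q\gamma_1\cdots\gamma_\ell\in QB^*$ with $\ell\ge0$, \emph{track} $i$ is the binary word formed by the $i$-th entries of $\gamma_1,\dots,\gamma_\ell$. Let $W\subseteq QB^*$ be the regular set of words all of whose tracks lie in $1^*0^*$, and let $\mathrm{val}(\alpha)=(q,v)$, where $v_i$ is the number of $1$'s on track $i$. Write $\alpha\to\beta$ if $\alpha,\beta\in W$, $\mathrm{val}(\alpha)$ is non-halting, $\mathrm{val}(\beta)=\sigma(\mathrm{val}(\alpha))$, and $\beta$ has exactly one column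 more than $\alpha$. The extra column makes room for increments. Let $\bar\Omega$ be a disjoint copy of $\Omega$. For $\alpha=\omega_0\cdots\omega_\ell$ and $\beta=\omega_0'\cdots\omega'_{\ell'}$ with $\ell'\in\{\ell,\ell+1\}$ define the interleaving
\[
[\alpha,\beta]=\begin{cases}\omega_0\bar\omega'_0\,\omega_1\bar\omega_1'\cdots\omega_\ell\bar\omega'_\ell&\text{if }\ell'=\ell,\\[2pt] \omega_0\bar\omega'_0\,\omega_1\bar\omega_1'\cdots\omega_\ell\bar\omega'_\ell\,\bar\omega'_{\ell+1}&\text{if }\ell'=\ell+1.\end{cases}
\]
Erasing the barred letters of $[\alpha,\beta]$ leaves $\alpha$, and erasing the unbarred ones leaves $\bar\beta$.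

\begin{lemma}\label{lem:code}
\begin{enumerate}
\item[(a)] The map $\mathrm{val}$ is onto the set of configurations, and for each $\alpha\in W$ with $\mathrm{val}(\alpha)$ non-halting there is exactly one $\beta$ with $\alpha\to\beta$.
\item[(b)] The set $Z=\{[\alpha,\beta]:\alpha,\beta\in W,\ \beta=\alpha\text{ or }\alpha\to\beta\}$ is regular, effectively in the counter system.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A configuration $(q,v)$ has exactly one code with $\ell$ columns for each $\ell\ge\max_iv_i$. If $\alpha$ has $\ell$ columns, then all counters of $\mathrm{val}(\alpha)$ are at most $\ell$, so all counters of its successor are at most $\ell+1$.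

(b) The words $[\alpha,\alpha]$ form the image of $W$ under the homomorphism $\omega\mapsto\omega\bar\omega$. For the words $[\alpha,\beta]$ with $\alpha\to\beta$, consider $\alpha,\beta\in W$ with $\ell$ and $\ell+1$ columns, with states $q,q'$ and counters $v,v'$. Let $\xi$ be track $j$ of $\alpha$ and $\xi'$ track $i$ of $\beta$. Since $\xi=1^{v_j}0^{\ell-v_j}$ and $\xi'=1^{v'_i}0^{\ell+1-v'_i}$,
\[
v_i'=v_j\iff\xi'=\xi0,\qquad v_i'=v_j+1\iff\xi'=1\xi,\qquad v'_i=v_j-1\iff1\xi'=\xi00,
\]
while $v'_i=0$ iff $\xi'$ begins with $0$, and $v_j=0$ iff $\xi$ does not begin with $1$. Each of these conditions compares entries of columns of $\alpha$ and $\beta$ whose indices differ by at most one, together with conditions on the first and last columns. An automaton reading $[\alpha,\beta]$ checks it by remembering the latest column of each word. The same holds for membership of $\alpha$ and $\beta$ in $W$. The relation $\alpha\to\beta$ is a finite disjunction, over the entries $(q,J)$ of the table, of finite conjunctions of such conditions and conditions on $q,q'$. Regular languages are closed under union and intersection.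
\end{proof}

Two disjoint sets $P_0,P_1\subseteq\mathbb N$ are \emph{recursively inseparable} if no recursive set contains $P_0$ and is disjoint from $P_1$. There exist disjoint recursively inseparable r.e.\ sets; see Rogers~\cite{rogers}. Part (b) of Proposition~\ref{prop:A} says that each factor of a nontrivial decomposition separates the component of $s$ from the component of $t$, so it suffices to place $P_0$ in the one and $P_1$ in the other.

\begin{proof}[Proof of Theorem~\ref{thm:nonrec}]
Let $P_0,P_1$ be disjoint recursively inseparable r.e.\ sets. The partial function with value $i$ on $P_i$ and undefined elsewhere is computable: enumerate both sets until the input appears. A register machine computing it, followed by a zero test on the output, is a register machine $M$ with two halting states $q_s,q_t$ that on input $n$ halts in $q_s$ if $n\in P_0$, halts in $q_t$ if $n\in P_1$, and runs forever otherwise. Let $W$, $\to$ and $Z$ be as above for $M$, let $W_s,W_t\subseteq W$ be the sets of codes with state $q_s$ and $q_t$, and let $\alpha_n$ be the code with $n$ columns of the initial configuration on input $n$. The map $n\mapsto\alpha_n$ is computable. Apply Proposition~\ref{prop:A}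 with $\Pi=\{p,\bar p,s,t\}$, $\Gamma=\Omega\cup\bar\Omega\cup\Pi$ and
\[
V=\{s,t\}\cup pW\cup\bar p\,\overline W,\qquad E=\{st,ts\}\cup s\bar p\,\overline{W_s}\cup t\bar p\,\overline{W_t}\cup p\bar pZ .
\]
These sets are regular by Lemma~\ref{lem:code}. The edges are determined as in Section~\ref{sec:thue}: a word $s\bar p\bar\alpha$ or $t\bar p\bar\alpha$ splits into two vertices only as its first letter and the rest, and a word $p\bar p[\alpha,\beta]$ only as its unbarred part $p\alpha$ and its barred part $\bar p\bar\beta$. So the edges are exactly $s-\bar p\bar\alpha$ for $\alpha\in W_s$, $t-\bar p\bar\alpha$ for $\alpha\in W_t$, and $p\alpha-\bar p\bar\beta$ for $\beta=\alpha$ or $\alpha\to\beta$.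

The orbit of any configuration halts in $q_s$, halts in $q_t$, or does not halt; call this its \emph{outcome}. Label $p\alpha$ and $\bar p\bar\alpha$ by the outcome of $\mathrm{val}(\alpha)$, label $s$ by ``halts in $q_s$'' and $t$ by ``halts in $q_t$''. A path in $G$ may follow the steps of $M$ forward or backward, and this is where determinism is needed: a non-halting configuration has the same outcome as its unique successor, so adjacent vertices have equal labels. Hence $s$ and $t$ lie in different components, and $R$ is not prime by Proposition~\ref{prop:A}(a).

Let $n\in P_0$. By Lemma~\ref{lem:code}(a) the computation on input $n$ lifts to codes $\alpha_n=\beta_0\to\beta_1\to\dots\to\beta_k\in W_s$. The edges $p\beta_i-\bar p\bar\beta_{i+1}-p\beta_{i+1}$ and $p\beta_k-\bar p\bar\beta_k-s$ show that $p\alpha_n$ lies in the component of $s$. With $W_t$ in place of $W_s$, the same path shows that $p\alpha_n$ lies in the component of $t$ for $n\in P_1$.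

Let $R=L_1\mathbin{\sqcup\!\sqcup}L_2$ be nontrivial. By Proposition~\ref{prop:A}(b), up to interchanging the factors, $\#p\alpha_n\in L_1\setminus L_2$ for $n\in P_0$ and $\#p\alpha_n\in L_2\setminus L_1$ for $n\in P_1$. Thus each of the sets $\{n:\#p\alpha_n\in L_1\}$ and $\{n:\#p\alpha_n\notin L_2\}$ contains $P_0$ and is disjoint from $P_1$. The first is recursive if $L_1$ is, the second if $L_2$ is. So neither factor is recursive.
\end{proof}

\section{Primality is $\Pi^0_2$}\label{sec:upper}

Non-primality asserts the existence of two arbitrary languages, so it is not evident that it is arithmetical at all. The point is that each word of $R$ arises from only finitely many pairs $(u,v)$, which makes the requirements on the factors a set of finite conditions. We use the compactness theorem of propositional logic: a set of propositional formulas is satisfiable if and only if each of its finite subsets is.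

\begin{proposition}\label{prop:upper}
The set of automata whose language is prime is $\Pi^0_2$.
\end{proposition}

\begin{proof}
The languages $\emptyset$ and $\{\lambda\}$ are not prime, and it is decidable whether $R$ is one of them. Let $R\subseteq\Sigma^*$ be any other regular language. It is not prime if and only if there are $u_1,u_2\in\Sigma^+$ and languages $L_1\ni u_1$, $L_2\ni u_2$ with $L_1\mathbin{\sqcup\!\sqcup}L_2=R$. Fix $u_1,u_2$ and take propositional variables $A_w,B_w$ for $w\in\Sigma^*$, to be read as ``$w\in L_1$'' and ``$w\in L_2$''. Let $\Phi(R,u_1,u_2)$ consist of
\begin{itemize}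
\item the formulas $A_{u_1}$ and $B_{u_2}$;
\item the formula $\neg A_u\vee\neg B_v$ for all $u,v$ with $u\mathbin{\sqcup\!\sqcup}v\not\subseteq R$;
\item for each $w\in R$, the disjunction of $A_u\wedge B_v$ over the finitely many pairs $(u,v)$ with $w\in u\mathbin{\sqcup\!\sqcup}v$.
\end{itemize}
Truth assignments correspond to pairs $(L_1,L_2)$. The second group of formulas says $L_1\mathbin{\sqcup\!\sqcup}L_2\subseteq R$, and the third says $R\subseteq L_1\mathbin{\sqcup\!\sqcup}L_2$. So the required languages exist if and only if $\Phi(R,u_1,u_2)$ is satisfiable, which by compactness means that every finite subset is satisfiable. Membership in $\Phi(R,u_1,u_2)$ is decidable given $R,u_1,u_2$, and so is satisfiability of a finite set of formulas. Hence ``$R$ is not prime'' has the form ``there exist $u_1,u_2$ such that for all finite sets of formulas a decidable condition holds'', which is $\Sigma^0_2$.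
\end{proof}

\section{Primality is $\Pi^0_2$-hard}\label{sec:lower}

The construction of Section~\ref{sec:graph} cannot give $\Pi^0_2$-hardness. There, adjacency is decidable because $x\mathbin{\sqcup\!\sqcup}y$ is finite, so primality, being the existence of a path from $s$ to $t$, is an r.e.\ condition on the data. We need one more quantifier: a language that is prime if and only if \emph{every} vertex is connected to \emph{some} vertex of a target set $H$. A nontrivial decomposition should now correspond to a nonempty union of components that avoids $H$.

\subsection{Propagating along edges}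

Let $\Lambda$ be a finite alphabet, $p\notin\Lambda$, $\Gamma=\{p\}\cup\Lambda$. The only mark is $p$, so $\deg w=|w|_p$. A word is \emph{stutter-free} if no two adjacent letters of it are equal. The data are
\begin{itemize}
\item a regular set $V$ of words $p\eta$ with $\eta\in\Lambda^*$ stutter-free, and a regular subset $H\subseteq V$,
\item a regular set $E\subseteq\Gamma^*$ of words of degree $2$.
\end{itemize}
Let $G$ be the undirected graph on $V$ with $x-y$ if and only if $(x\mathbin{\sqcup\!\sqcup}y)\cap E\ne\emptyset$. Let $\#,c_0,c_1,c_2$ be four new letters, called \emph{base letters}, and $\Sigma=\Gamma\cup\{\#,c_0,c_1,c_2\}$. For a base letter $d$, a \emph{$d$-word} is a word with exactly one occurrence of $d$ and all other letters in $\Gamma$. Every word of the language to be built has exactly one base letter, so one factor of a decomposition lies in $\Gamma^*$; the vertices in that factor will form the union of components. The part of the language that carries the graph is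
\[
\begin{split}
R_\#=\{\#\}&\cup\bigl((V\setminus H)\mathbin{\sqcup\!\sqcup}\#\bigr)\cup H\#\\
&\cup\{f\ \#\text{-word}:\deg f=2,\ f\notin E\#\}\cup\{f\ \#\text{-word}:\deg f\ge3\}.
\end{split}
\]
Note that $x\#\in R_\#$ for all $x\in V$, but $\#x\in R_\#$ only for $x\in V\setminus H$. Note also that $f\#\in x\mathbin{\sqcup\!\sqcup}y\#$ if and only if $f\in x\mathbin{\sqcup\!\sqcup}y$, so that for $x,y\in V$
\begin{equation}\label{eq:edge}
x-y\iff(x\mathbin{\sqcup\!\sqcup}y\#)\cap E\#\ne\emptyset .
\end{equation}

\begin{example}
Let $V=\{pa,pb\}$, $H=\{pb\}$, $E=\{ppab\}$, so that $G$ is the single edge $pa-pb$. Suppose $R_\#=L_1\mathbin{\sqcup\!\sqcup}L_2$ with $L_1\subseteq\Gamma^*$. Then $\lambda\in L_1$, $\#\in L_2\subseteq R_\#$. If $pa\in L_1$, then $pb\#\notin L_2$, because $ppab\#\notin R_\#$. The word $pb\#\in R_\#$ must then be the shuffle of a nonempty word of $L_1$ and a shorter word of $L_2$. Of the candidates $\#$, $p\#$, $b\#$ only $\#$ is in $R_\#$, so $pb\in L_1$: membership in $L_1$ has spread along the edge. But then $\#pb\in R_\#$, which is false. So $L_1$ contains no vertex. It does not follow that $R_\#$ is prime: for any data,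
\[
R_\#=\bigl(\{\lambda\}\cup\{z\in\Gamma^*:\deg z\ge3\}\bigr)\mathbin{\sqcup\!\sqcup}R_\# ,
\]
since $R_\#$ contains all $\#$-words of degree at least $3$.
\end{example}

\subsection{Guards}

We must exclude decompositions in which $L_1$ contains nonempty words but no vertex, without harming those with $L_1=\{\lambda\}\cup T$ for a set $T$ of vertices. For this we add \emph{guards}. A guard has its own base letter $c$ and consists of $c$ and all $c$-words of positive degree outside a forbidden set $F$. Two demands are placed on $F$. First, if all nonempty words of $L_1$ have degree at least $2$, then all $c$-words of degree $1$ are forced into $L_2$; so a word $z$ is kept out of $L_1$ as soon as its shuffle with some $c$-word of degree $1$ meets $F$. Second, if $L_1=\{\lambda\}\cup T$ and $u\mathbin{\sqcup\!\sqcup}w$ meets $F$ for some $u\in T$, then $w$ cannot be in $L_2$ and must be produced in another way. This is possible if $w$ itself contains $u$ as a subsequence. So we look for words that still contain a vertex after one copy of that vertex has been removed. Doubling the letters achieves this. Let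
\[
D=\Lambda^*\,pp\,\bigl(\{p\}\cup\{\theta\theta:\theta\in\Lambda\}\bigr)^* .
\]

\begin{lemma}\label{lem:hit}
For every $z\in\Gamma^*$ with $\deg z\ge2$ there is $y\in\Gamma^*$ with $\deg y=1$ and $(z\mathbin{\sqcup\!\sqcup}y)\cap D\ne\emptyset$.
\end{lemma}

\begin{proof}
Write $z=g\,pw_1\,pw_2\cdots pw_d$ with $g,w_1,\dots,w_d\in\Lambda^*$ and put $y=pw_1w_2\cdots w_d$. Let $\hat w$ denote $w$ with every letter doubled. The word $g\,pp\,\hat w_1\,p\,\hat w_2\cdots p\,\hat w_d$ is in $D$. It is in $z\mathbin{\sqcup\!\sqcup}y$: give to $y$ the second $p$ and the second letter of each doubled pair, and the rest to $z$.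
\end{proof}

\begin{lemma}\label{lem:absorb}
Let $u=p\eta$ with $\eta\in\Lambda^*$ stutter-free, and let $f\in D\cap(u\mathbin{\sqcup\!\sqcup}w)$. Then $u$ is a subsequence of $w$.
\end{lemma}

\begin{proof}
Write $f=g\,pp\,g'$ with $g\in\Lambda^*$ and fix a factorization of $g'$ into letters $p$ and pairs $\theta\theta$. Fix a set of positions of $f$ that spells $u$, the remaining positions spelling $w$. The first letter $p$ of $u$ does not lie in $g$, so the letters of $\eta$, which come later and differ from $p$, lie in pairs of $g'$. The two positions of a pair are adjacent in $f$; if both were used by $\eta$, they would be adjacent equal letters of $\eta$. So each letter of $\eta$ has its partner among the positions of $w$, and these partners spell $\eta$. Since $u$ contains only one $p$, at least one letter of the displayed $pp$ belongs to $w$, and it precedes the partners. Hence $p\eta$ is a subsequence of $w$.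
\end{proof}

For example, $z=e\,pa\,pb$ gives $y=pab$ and $f=e\,pp\,aa\,p\,bb$, and every way of removing $pab$ from $f$ leaves $epapb$, which contains $pab$. Stutter-freeness is needed: removing $paa$ from $ppaa\in D$ leaves $p$.

Once $w\in u\mathbin{\sqcup\!\sqcup}v'$ has been found, the word $v'$ must itself be safe to put into $L_2$. If the forbidden word has degree $d$, then $v'$ has degree $d-2$ and its shuffles with vertices have degree $d-1$; neither degree should be forbidden in the same guard. So one guard forbids only degrees in one residue class modulo $3$, and three guards cover all degrees. Moreover $d\ge3$ is required, so that $v'$ has positive degree and belongs to the guard. For $i=0,1,2$ put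
\begin{align*}
F_i&=\{f\in D\mathbin{\sqcup\!\sqcup}c_i:\ \deg f\ge3,\ \deg f\equiv i\pmod 3\},\\
R_i&=\{c_i\}\cup\{f\ c_i\text{-word}:\ \deg f\ge1,\ f\notin F_i\},
\end{align*}
and let $R=R_\#\cup R_0\cup R_1\cup R_2$, a regular language obtained effectively from $V,H,E$. Call $T\subseteq V$ \emph{closed} if $x\in T$ and $x-y$ imply $y\in T$, that is, if $T$ is a union of components of $G$.

\begin{proposition}\label{prop:B}
$R$ is not prime if and only if there is a nonempty closed set $T\subseteq V\setminus H$. Equivalently, $R$ is prime if and only if every component of $G$ meets $H$.
\end{proposition}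

\begin{proof}
The two formulations are equivalent because a nonempty closed subset of $V\setminus H$ exists exactly when some component avoids $H$. Since $R\ne\{\lambda\}$, ``not prime'' means that a nontrivial decomposition exists.

\emph{From a closed set to a decomposition.} Let $T\subseteq V\setminus H$ be nonempty and closed. Put $L_1=\{\lambda\}\cup T$ and take the largest possible second factor,
\[
L_2=\{v\in R:\ u\mathbin{\sqcup\!\sqcup}v\subseteq R\text{ for all }u\in T\}.
\]
Then $L_1\mathbin{\sqcup\!\sqcup}L_2\subseteq R$. Since $T\mathbin{\sqcup\!\sqcup}\#\subseteq(V\setminus H)\mathbin{\sqcup\!\sqcup}\#\subseteq R$, we have $\#\in L_2$, and both factors contain a nonempty word. It remains to show $w\in L_1\mathbin{\sqcup\!\sqcup}L_2$ for each $w\in R$. For $w\in L_2$ use $\lambda\in L_1$. So let $w\in R\setminus L_2$, and choose $u\in T$ and $f\in u\mathbin{\sqcup\!\sqcup}w$ with $f\notin R$. The word $f$ has the same base letter as $w$, and $\deg f=\deg w+1$.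

Suppose $w\in R_\#$. Then $w\ne\#$, and $\#$ is the only word of degree $0$ in $R_\#$, so $\deg f\ge2$. As $f\notin R_\#$, we get $\deg f=2$ and $f\in E\#$. The last letter $\#$ of $f$ comes from $w$, so $w=v\#$ with $\deg v=1$. The words of degree $1$ in $R_\#$ lie in $V\mathbin{\sqcup\!\sqcup}\#$, hence $v\in V$. By \eqref{eq:edge}, $u-v$, and $v\in T$ because $T$ is closed. Thus $w\in v\mathbin{\sqcup\!\sqcup}\#\subseteq L_1\mathbin{\sqcup\!\sqcup}L_2$.

Suppose $w\in R_i$. Since $\deg f\ge1$ and $f\notin R_i$, we have $f\in F_i$. Put $d=\deg f$, so $d\ge3$ and $d\equiv i\pmod3$. Erasing $c_i$ turns $f$ into a word of $D$ that lies in the shuffle of $u$ with the erased $w$. By Lemma~\ref{lem:absorb}, $u$ is a subsequence of the erased $w$, hence of $w$, so $w\in u\mathbin{\sqcup\!\sqcup}v'$ for a $c_i$-word $v'$ of degree $d-2\ge1$. As $d-2\not\equiv i\pmod 3$, we have $v'\in R_i$. For $u'\in T$, all words of $u'\mathbin{\sqcup\!\sqcup}v'$ are $c_i$-words of degree $d-1\not\equiv i\pmod 3$, so they lie in $R_i$. Hence $v'\in L_2$ and $w\in L_1\mathbin{\sqcup\!\sqcup}L_2$.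

\emph{From a decomposition to a closed set.} Let $R=L_1\mathbin{\sqcup\!\sqcup}L_2$ be nontrivial. By Lemma~\ref{lem:count}, after interchanging the factors if necessary, $L_1\subseteq\Gamma^*$ and every word of $L_2$ has exactly one base letter. From $\#\in R$ we get $\lambda\in L_1$ and $\#\in L_2$, and therefore $L_2\subseteq R$. If $z\in L_1$ is nonempty, then $\#z\in R_\#\setminus\{\#\}$, so $\deg z\ge1$. Let $T$ be the set of words of degree $1$ in $L_1$.

We have $T\subseteq V\setminus H$. Indeed, for $z\in T$ the word $\#z\in R_\#$ has degree $1$, and it is not in $H\#$, whose words begin with $p$. So $\#z\in(V\setminus H)\mathbin{\sqcup\!\sqcup}\#$.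

The set $T$ is nonempty; this is the purpose of the guards. Otherwise all nonempty words of $L_1$ have degree at least $2$. By nontriviality there is such a word $z$. Let $i\in\{0,1,2\}$ with $i\equiv\deg z+1\pmod3$, and take $y$ and $f'\in(z\mathbin{\sqcup\!\sqcup}y)\cap D$ as in Lemma~\ref{lem:hit}. The word $yc_i$ has degree $1$, so it is in $R_i$, and $yc_i\in u\mathbin{\sqcup\!\sqcup}v$ for some $u\in L_1$, $v\in L_2$. Since $\deg u\le1$, we have $u=\lambda$ and $yc_i\in L_2$. Then $f'c_i\in z\mathbin{\sqcup\!\sqcup}yc_i\subseteq R$. But $\deg f'=\deg z+1\ge3$ is congruent to $i$, so $f'c_i\in F_i$, which is disjoint from $R$. This is a contradiction.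

The set $T$ is closed. Let $u\in T$ and $u-v$. By \eqref{eq:edge}, $u\mathbin{\sqcup\!\sqcup}v\#$ meets $E\#$, which is disjoint from $R$, so $v\#\notin L_2$. But $v\#\in R$, so $v\#\in u'\mathbin{\sqcup\!\sqcup}v''$ with $\lambda\ne u'\in L_1$ and $v''\in L_2$. As $\deg u'\ge1$, the word $v''\in R$ is a $\#$-word of degree $0$, that is, $v''=\#$. Hence $u'=v$, and $v\in T$.
\end{proof}

\subsection{A machine with restarts}

Let $\mathrm{TOT}$ be the set of register machines, with a single halting state $q_H$, that halt on all inputs. Totality of partial computable functions is $\Pi^0_2$-complete \cite{rogers}, and by the effective simulation recalled in Section~\ref{sec:counter} so is $\mathrm{TOT}$. It is tempting to apply Proposition~\ref{prop:B} to the graph of configurations of $M$ with the halting ones as targets. But that graph contains all configurations, not only those reached from an input, and a total machine may loop from an unreachable one: add a state $q^*$, never entered, with the instruction ``increment $r_1$ and go to $q^*$''. We therefore run $M$ under a clock. When the clock $j$ runs out, the computation restarts on the stored input $n$ with a larger budget $k$.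

Let $M$ have registers $r=(r_1,\dots,r_h)$ and state set $Q$. Define a counter system $M^\circ$ with the same states, $Q_{\mathrm{halt}}=\{q_H\}$ and $m=h+3$ counters $n,k,j,r_1,\dots,r_h$, by setting for $q\ne q_H$
\[
\sigma(q,n,k,j,r)=\begin{cases}(q',n,k,j-1,r')&\text{if } j>0,\text{ where }(q',r')\text{ is the $M$-successor of }(q,r),\\[2pt] (q_0,n,k+1,k+1,(n,0,\dots,0))&\text{if } j=0 .\end{cases}
\]
Each new counter is $0$ or an old counter changed by at most one, in a way determined by $q$ and by which counters vanish, so $M^\circ$ is a counter system. A step with $j=0$ is a \emph{restart}.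

\begin{lemma}\label{lem:restart}
$M\in\mathrm{TOT}$ if and only if the orbit of every configuration of $M^\circ$ halts.
\end{lemma}

\begin{proof}
Let $M\in\mathrm{TOT}$ and suppose that some orbit does not halt. The counter $n$ is constant along the orbit; let $M$ halt on input $n$ after $\tau$ steps. Since $j$ decreases at every step that is not a restart, restarts occur infinitely often. Each increases $k$ by $1$, and other steps leave $k$ unchanged. So some restart produces $j=k\ge\tau$. The next $\tau$ steps all start with $j>0$ and simulate $M$ on input $n$, so the state $q_H$ is reached, a contradiction. Conversely, if $M$ does not halt on $n$, then along the orbit of $(q_0,n,0,0,(n,0,\dots,0))$ the pair $(q,r)$ is always a configuration of the computation of $M$ on input $n$. So this orbit does not halt.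
\end{proof}

\subsection{Proof of Theorem~\ref{thm:complete}}

By Proposition~\ref{prop:upper} it remains to reduce $\mathrm{TOT}$ to primality over a fixed alphabet of $11$ letters. Given $M$, let $\Omega=\{\omega_1,\dots,\omega_N\}$, $W$, $\mathrm{val}$, $\to$ and $Z$ be as in Section~\ref{sec:counter} for the counter system $M^\circ$. The alphabet $\Omega$ depends on $M$, and codes may contain repeated columns. One recoding removes both defects. Let $\Theta=\{e,a,b\}$, $\bar\Theta=\{\bar e,\bar a,\bar b\}$, $\Lambda=\Theta\cup\bar\Theta$, and let $\kappa\colon(\Omega\cup\bar\Omega)^*\to\Lambda^*$ be the homomorphism with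
\[
\kappa(\omega_i)=e(ab)^i,\qquad\kappa(\bar\omega_i)=\bar e(\bar a\bar b)^i .
\]
It is injective, since the letters $e,\bar e$ mark the beginnings of the blocks, and all words $\kappa(\alpha)$ and $\kappa(\bar\alpha)$ with $\alpha\in\Omega^*$ are stutter-free. For $\alpha\in W$ put $x_\alpha=p\kappa(\alpha)$ and $y_\alpha=p\kappa(\bar\alpha)$, and let
\[
V=\{x_\alpha,y_\alpha:\alpha\in W\},\qquad H=\{x_\alpha:\alpha\in W\text{ has state }q_H\},\qquad E=pp\,\kappa(Z).
\]
These sets are regular by Lemma~\ref{lem:code}, and they are valid data for Proposition~\ref{prop:B}. The alphabet $\Sigma=\Lambda\cup\{p,\#,c_0,c_1,c_2\}$ has $11$ letters and does not depend on $M$.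

The edges of $G$ are exactly the pairs $x_\alpha-y_\beta$ with $\beta=\alpha$ or $\alpha\to\beta$. Indeed, let $f=pp\,\kappa([\alpha,\beta])\in E$. Its letters from $\Theta$ spell $\kappa(\alpha)$ and its letters from $\bar\Theta$ spell $\kappa(\bar\beta)$, so $f\in x_\alpha\mathbin{\sqcup\!\sqcup}y_\beta$. Conversely, let $f\in u\mathbin{\sqcup\!\sqcup}v$ with $u,v\in V$. Codes are nonempty, so $f$ contains letters from both $\Theta$ and $\bar\Theta$, whereas a vertex contains, besides $p$, letters from only one of them. So one of $u,v$ takes all letters from $\Theta$ and equals $x_\alpha$, and the other equals $y_\beta$.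

Finally, every component of $G$ meets $H$ if and only if every orbit of $M^\circ$ halts. Suppose every orbit halts, and let $\alpha\in W$. By Lemma~\ref{lem:code}(a) there are codes $\alpha=\beta_0\to\beta_1\to\dots\to\beta_k$ with $\beta_k$ in state $q_H$, and the path
\[
y_{\beta_0}-x_{\beta_0}-y_{\beta_1}-x_{\beta_1}-\dots-y_{\beta_k}-x_{\beta_k}
\]
connects $x_\alpha$ and $y_\alpha$ to $x_{\beta_k}\in H$. Suppose instead that some orbit does not halt, and let $S$ be the set of $\alpha\in W$ such that the orbit of $\mathrm{val}(\alpha)$ does not halt. Since $\mathrm{val}$ is onto, $S\neq\emptyset$. The set $T=\{x_\alpha,y_\alpha:\alpha\in S\}$ is disjoint from $H$, and it is closed, because $\alpha\to\beta$ implies $\alpha\in S\iff\beta\in S$. So the components contained in $T$ avoid $H$.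

By Proposition~\ref{prop:B} and Lemma~\ref{lem:restart}, the language $R\subseteq\Sigma^*$ is prime if and only if $M\in\mathrm{TOT}$, and an automaton for $R$ is computable from $M$. This proves $\Pi^0_2$-hardness over $\Sigma$ and completes the proof of Theorem~\ref{thm:complete}. \qed

\begin{thebibliography}{9}

\bibitem{problem} \emph{A Form of the Zermelo--von Neumann Theorem under Minimal Assumptions}, \texttt{https://core.ac.uk/download/147087922.pdf}.

\bibitem{markov} Markov, 1947.

\bibitem{post} Post, 1947.

\bibitem{rogers} Rogers, \emph{Theory of Recursive Functions and Effective Computability}.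

\end{thebibliography}
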